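\title{Coherent sheaves and complexes with coherent cohomology on complex manifolds}

\begin{abstract}
For a complex manifold $X$ we compare the bounded derived category of coherent analytic sheaves with the category of bounded complexes of $\mathcal O_X$-modules with coherent cohomology. For Noetherian schemes the canonical functor between the two is an equivalence. We show that it is neither full nor essentially surjective for $X=\mathbb C^3\setminus\{0\}$, for every connected manifold of dimension at least three with a point removed, and for explicit compact Hopf manifolds of every dimension at least three. We also show that it is an equivalence for every complex manifold of dimension at most two, compact or not.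
\end{abstract}

\section{The problem and the answer}

Let $X$ be a complex manifold: finite-dimensional, Hausdorff, with countable topology, not necessarily compact. Write $\mathcal O=\mathcal O_X$ for its sheaf of holomorphic functions, $\mathrm{Sh}(X)$ for the abelian category of sheaves of $\mathcal O$-modules and $\mathrm{Coh}(X)\subset\mathrm{Sh}(X)$ for the full abelian subcategory of coherent sheaves. There are two candidates for the derived category of coherent sheaves on $X$. One is the bounded derived category $D^b(\mathrm{Coh}(X))$. The other is the full triangulated subcategory $D^b_{\mathrm{Coh}}(\mathrm{Sh}(X))$ of $D(\mathrm{Sh}(X))$ formed by the complexes whose cohomology sheaves are coherent and vanish in all but finitely many degrees. The inclusion $\mathrm{Coh}(X)\subset\mathrm{Sh}(X)$ is exact and induces a triangulated functor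
\[
\Phi_X\colon D^b(\mathrm{Coh}(X))\longrightarrow D^b_{\mathrm{Coh}}(\mathrm{Sh}(X)).
\]
The question, posed in \cite{loose}, is whether $\Phi_X$ is an equivalence for every complex manifold $X$.

To see what is being asked, take coherent sheaves $F,G$, put
\[
\mathrm{Ext}^i_{\mathrm{Coh}}(F,G)=\mathrm{Hom}_{D^b(\mathrm{Coh}(X))}(F,G[i]),\qquad
\mathrm{Ext}^i(F,G)=\mathrm{Hom}_{D(\mathrm{Sh}(X))}(F,G[i]),
\]
and let $\varphi^i\colon\mathrm{Ext}^i_{\mathrm{Coh}}(F,G)\to\mathrm{Ext}^i(F,G)$ be the map induced by $\Phi_X$. The groups on the right are the ones that can be computed: $\mathrm{Sh}(X)$ has enough injectives, and $\mathrm{Ext}^i(\mathcal O,G)=H^i(X,G)$. The groups on the left consist of Yoneda classes of exact sequences $0\to G\to A_i\to\dots\to A_1\to F\to0$ with all $A_j$ coherent. So the question includes the following one: is every Ext class between coherent sheaves represented by an exact sequence of coherent sheaves?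

One is inclined to guess that it is. For a Noetherian scheme $Y$ the functor $D^b(\mathrm{Coh}(Y))\to D(\mathrm{Sh}(Y))$ is fully faithful with essential image $D^b_{\mathrm{Coh}}(\mathrm{Sh}(Y))$ \cite[II, Corollaire 2.2.2.1]{sga6}. On a complex manifold every coherent sheaf is perfect, that is, locally quasi-isomorphic to a bounded complex of locally free sheaves of finite rank, so nothing goes wrong locally. The reason for doubt is that a complex manifold may carry few coherent sheaves globally: there are coherent analytic sheaves that admit no resolution by locally free sheaves \cite[Corollary A.5]{voisin}. This alone does not decide the question. On $X=\mathbb C$ the skyscraper sheaf with stalk $\mathbb C^k$ at $k=1,2,\dots$ is coherent and is not a quotient of a locally free sheaf of finite rank $r$, because the stalks of such a quotient are generated by $r$ elements; yet $\Phi_{\mathbb C}$ is an equivalence by Theorem~\ref{thm:surfaces} below.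

The answer is no, and dimension three is the exact threshold. Let $p_1<\dots<p_n$ be the first $n$ primes and put
\[
s_k=(p_1^{-k},\dots,p_n^{-k})\in\mathbb C^n\setminus\{0\},\qquad k\in\mathbb Z .
\]
Then $s_k\to0$ as $k\to+\infty$. For a closed discrete subset $S$ of a manifold, $I_S\subset\mathcal O$ denotes the coherent ideal of functions vanishing on $S$.

\begin{theorem}\label{thm:punctured}
Let $n\ge3$, $X=\mathbb C^n\setminus\{0\}$ and $S=\{s_k:k\ge1\}$. There is a class $\xi\in\mathrm{Ext}^{n-1}(I_S,\mathcal O_X)$ that is not in the image of $\mathrm{Ext}^{n-1}_{\mathrm{Coh}}(I_S,\mathcal O_X)$, and $\Phi_X$ is neither full nor essentially surjective.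
\end{theorem}

\begin{theorem}\label{thm:more}
Let $n\ge3$. The functor $\Phi_X$ is neither full nor essentially surjective in each of the following cases:
\begin{enumerate}
\item[(1)] $X=Y\setminus\{y\}$, where $Y$ is any connected complex manifold of dimension $n$ and $y\in Y$;
\item[(2)] $X=(\mathbb C^n\setminus\{0\})/\langle g\rangle$ with $g=\mathrm{diag}(1/p_1,\dots,1/p_n)$, a compact Hopf manifold.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:surfaces}
If all components of $X$ have dimension at most $2$, then $\Phi_X$ is an equivalence, whether $X$ is compact or not.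
\end{theorem}

Theorems~\ref{thm:punctured} and~\ref{thm:surfaces} together give:

\begin{corollary}\label{cor:threshold}
The functor $\Phi_X$ is an equivalence for all complex manifolds $X$ of dimension $n$ if and only if $n\le2$.
\end{corollary}

All three theorems go through one criterion (Section~\ref{sec:efface}): $\Phi_X$ is an equivalence exactly when every class in $\mathrm{Ext}^i(F,G)$, $i\ge2$, is killed by pulling back along some epimorphism $B\to F$ with $B$ coherent. For the counterexamples we take a class on $I_S$ that is nonzero at every point of $S$. Section~\ref{sec:local} determines what a module $B$ must look like in order to kill the class at one point. Section~\ref{sec:punctured} shows that extension theorems across the puncture forbid a coherent sheaf to look like that at infinitely many $s_k$, and Section~\ref{sec:counter} draws the conclusions. Section~\ref{sec:surfaces} constructs the epimorphisms on surfaces.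

\section{Effaceable classes}\label{sec:efface}

\subsection{Standard facts}

We write $\mathcal Hom$ and $\mathcal Ext^q$ for the sheaf versions of $\mathrm{Hom}$ and $\mathrm{Ext}^q$, and $\mathfrak m_x$ for the maximal ideal of $\mathcal O_x$. In (T1)--(T6), $F$ and $G$ are coherent and $X$ has dimension $n$.

\begin{enumerate}
\item[(T1)] \emph{Coherence.} Kernels, images, cokernels and extensions of coherent sheaves are coherent. So is $\mathcal Ext^q(F,G)$, and $\mathcal Ext^q(F,G)_x=\mathrm{Ext}^q_{\mathcal O_x}(F_x,G_x)$. The support of $F$ is an analytic set; the irreducible components of an analytic set form a locally finite family. By the Nullstellensatz, $F_x$ has finite length if and only if $x$ is not in $\operatorname{supp}F$ or is an isolated point of it.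
\item[(T2)] \emph{Local to global.} There is a spectral sequence $H^p(X,\mathcal Ext^q(F,G))\Rightarrow\mathrm{Ext}^{p+q}(F,G)$, natural in $F$ and $G$. The stalk functor at $x$ is exact, so it induces maps $\mathrm{Ext}^i(F,G)\to\mathrm{Ext}^i_{\mathcal O_x}(F_x,G_x)$, $\xi\mapsto\xi_x$, compatible with pullbacks and connecting maps. The edge map $\mathrm{Ext}^i(F,G)\to H^0(X,\mathcal Ext^i(F,G))$ sends $\xi$ to the section with germs $\xi_x$.
\item[(T3)] \emph{Stein spaces.} Coherent sheaves on a Stein space have no higher cohomology. If all finite intersections of an open cover are Stein, the alternating \v Cech complex computes the cohomology of coherent sheaves.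
\item[(T4)] \emph{Local algebra.} The ring $R=\mathcal O_x$ is regular local of dimension $n$ with residue field $\mathbb C$. The Koszul complex gives $\mathrm{Ext}^i_R(\mathbb C,R)=0$ for $i\ne n$ and $\mathrm{Ext}^n_R(\mathbb C,R)\cong\mathbb C$; by induction on the length, $\mathrm{Ext}^i_R(N,R)=0$ for $i<n$ and $N$ of finite length. For a finitely generated $M\neq0$ we have $\operatorname{pd}M+\operatorname{depth}M=n$ (Auslander--Buchsbaum), $\bigcap_k\mathfrak m^kM=0$ (Krull), and $\mathrm{Ext}^{d}_R(M,R)\ne0$ for $d=\operatorname{pd}M$ (dualize a minimal free resolution).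
\item[(T5)] \emph{Supports of Ext sheaves.} We have $\dim\operatorname{supp}\mathcal Ext^q(F,G)\le n-q$. Indeed, for a prime $P\subset\mathcal O_x$ of height $<q$ the ring $(\mathcal O_x)_P$ has global dimension $<q$, so $\mathrm{Ext}^q(F_x,G_x)_P=0$. By (T4), $F$ is locally free outside the nowhere dense analytic set $\bigcup_{q\ge1}\operatorname{supp}\mathcal Ext^q(F,\mathcal O)$.
\item[(T6)] \emph{Skyscrapers.} Let $\Sigma\subset X$ be closed and discrete and let $M_s$ be an $\mathcal O_s$-module of finite length for each $s\in\Sigma$. The sheaf $M=\bigoplus_sM_s$ is coherent and flasque, $H^0(X,M)=\prod_sM_s$, and a morphism $F\to M$ is the same as a family of $\mathcal O_s$-linear maps $F_s\to M_s$.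
\end{enumerate}

\subsection{The criterion}

\begin{definition}
A class $\xi\in\mathrm{Ext}^i(F,G)$ is \emph{effaced} by an epimorphism $\pi\colon B\to F$ in $\mathrm{Coh}(X)$ if $\pi^*\xi=0$ in $\mathrm{Ext}^i(B,G)$. It is \emph{effaceable} if such a $\pi$ exists.
\end{definition}

An effacing epimorphism does for one class what a projective cover would do for all of them: it lowers the degree, since $\xi$ then comes from $\mathrm{Ext}^{i-1}(\ker\pi,G)$. Locally every class of positive degree is effaceable: each point has a Stein neighborhood $U$ with an epimorphism $\mathcal O_U^N\to F|_U$, and $\mathrm{Ext}^i(\mathcal O_U^N,G|_U)=H^i(U,G)^N=0$. The problem is to find one $B$ on all of $X$.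

\begin{lemma}\label{lem:efface}
\begin{enumerate}
\item[(a)] For $i\ge1$, every class in the image of $\varphi^i$ is effaceable.
\item[(b)] If for all coherent $F,G$ and all $i\ge2$ every class in $\mathrm{Ext}^i(F,G)$ is effaceable, then $\Phi_X$ is an equivalence.
\item[(c)] Let $i\ge2$ and let $\xi\in\mathrm{Ext}^i(F,G)$ lie outside the image of $\varphi^i$. Then $\Phi_X$ is not full, and the object $K$ in a triangle $G[i-1]\to K\to F\xrightarrow{\xi}G[i]$ is not in the essential image of $\Phi_X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We show more: for $\alpha\in\mathrm{Ext}^i_{\mathrm{Coh}}(F,G)$ there is an epimorphism $\pi\colon B\to F$ with $\alpha\pi=0$ already in $D^b(\mathrm{Coh}(X))$. Write $\alpha=\gamma\sigma^{-1}$, where $\sigma\colon C\to F$ is a quasi-isomorphism and $\gamma\colon C\to G[i]$ is a morphism of bounded complexes of coherent sheaves. Replacing $C$ by $\tau^{\le0}C$, we may assume $C^j=0$ for $j>0$. Let $B=C^0$ and let $\iota\colon B\to C$ be the inclusion of the degree zero term. Then $\pi=\sigma\iota\colon C^0\to H^0(C)\cong F$ is an epimorphism, and $\alpha\pi=\gamma\iota=0$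 because $G[i]$ sits in degree $-i\neq0$.

(b) We first show that $\varphi^i$ is bijective for all $i$, $F$, $G$. For $i<0$ both groups vanish, and for $i=0$ both equal $\mathrm{Hom}(F,G)$. For $i=1$ they classify extensions $0\to G\to A\to F\to0$ in $\mathrm{Coh}(X)$ and in $\mathrm{Sh}(X)$, and $A$ is coherent automatically. Let $i\ge2$ and assume that $\varphi^{i-1}$ is bijective for all pairs. An epimorphism $B\to F$ with kernel $N$ gives a commutative diagram with exact rows
\[
\begin{array}{ccccccc}
\mathrm{Ext}^{i-1}_{\mathrm{Coh}}(B,G)&\to&\mathrm{Ext}^{i-1}_{\mathrm{Coh}}(N,G)&\xrightarrow{\ \delta\ }&\mathrm{Ext}^{i}_{\mathrm{Coh}}(F,G)&\to&\mathrm{Ext}^{i}_{\mathrm{Coh}}(B,G)\\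
\downarrow{\scriptstyle\cong}&&\downarrow{\scriptstyle\cong}&&\downarrow&&\downarrow\\
\mathrm{Ext}^{i-1}(B,G)&\to&\mathrm{Ext}^{i-1}(N,G)&\xrightarrow{\ \delta\ }&\mathrm{Ext}^{i}(F,G)&\to&\mathrm{Ext}^{i}(B,G).
\end{array}
\]
Suppose $\varphi^i(\alpha)=0$. Choose $B$ as in the proof of (a), so that $\alpha=\delta\beta$. Then $\delta\varphi^{i-1}(\beta)=0$, so $\varphi^{i-1}(\beta)$ comes from $\mathrm{Ext}^{i-1}(B,G)$. The two isomorphisms show that $\beta$ comes from $\mathrm{Ext}^{i-1}_{\mathrm{Coh}}(B,G)$, whence $\alpha=0$. For surjectivity, let $B$ efface $\xi\in\mathrm{Ext}^i(F,G)$. Then $\xi=\delta\varphi^{i-1}(\beta)=\varphi^i(\delta\beta)$ for some $\beta$.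

The functor $\Phi_X$ commutes with truncations and cohomology sheaves. For $K,L\in D^b(\mathrm{Coh}(X))$ the maps $\mathrm{Hom}(K,L[j])\to\mathrm{Hom}(\Phi_XK,\Phi_XL[j])$, $j\in\mathbb Z$, are bijective by induction on the total number of nonzero cohomology sheaves of $K$ and $L$: cut off the top one by a truncation triangle and apply the five lemma. For essential surjectivity we use the same induction. If $H^m(K)$ is the top cohomology sheaf of $K\in D^b_{\mathrm{Coh}}(\mathrm{Sh}(X))$, then $K$ is a cone of a morphism $H^m(K)[-m-1]\to\tau^{<m}K$ between objects of the essential image. By fullness this morphism lifts to $D^b(\mathrm{Coh}(X))$, and $\Phi_X$ sends a cone of the lift to an object isomorphic to $K$.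

(c) Non-fullness is the hypothesis. Since $i\geq2$, the degrees $0$ and $1-i$ are different, and the only nonzero cohomology sheaves of $K$ are $H^0(K)=F$ and $H^{1-i}(K)=G$. Suppose $\psi\colon\Phi_X(K')\to K$ is an isomorphism. Then $K'$ has cohomology $F'$ in degree $0$, $G'$ in degree $1-i$ and none elsewhere, and its truncation triangle reads $G'[i-1]\to K'\to F'\xrightarrow{\xi'}G'[i]$. The composite $G'[i-1]\to\Phi_X(K')\to K\to F$ vanishes because $\mathrm{Ext}^{1-i}(G',F)=0$. Hence $\psi$ extends to a morphism of triangles with components $a[i-1]\colon G'[i-1]\to G[i-1]$ and $b\colon F'\to F$. The sheaf maps $a$ and $b$ are identified with $H^{1-i}(\psi)$ and $H^0(\psi)$, so they are isomorphisms in $\mathrm{Coh}(X)$. Thus $\xi=a[i]\circ\varphi^i(\xi')\circ b^{-1}=\varphi^i(a[i]\circ\xi'\circ b^{-1})$, a contradiction.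
\end{proof}

\begin{example}\label{ex:projective}
Let $X$ be projective with ample line bundle $\mathcal O(1)$. For $m\gg0$, Serre's theorems give an epimorphism $\mathcal O(-m)^N\to F$ and $\mathrm{Ext}^i(\mathcal O(-m)^N,G)=H^i(X,G(m))^N=0$ for $i\ge1$. So $\Phi_X$ is an equivalence. In particular $\Phi_X$ is an equivalence for $X=\mathbb P^3$, while by Theorem~\ref{thm:more} it is not for $\mathbb P^3$ minus a point.
\end{example}

\section{Killing the Koszul class at one point}\label{sec:local}

A class can only be effaced on $X$ if its germs are killed at every point. We therefore look for a class with many nonzero germs that are hard to kill simultaneously. The simplest nonzero germ lives in $\mathrm{Ext}^n_R(\mathbb C,R)$, but it is killed by $R\to\mathbb C$, and this map globalizes to $\mathcal O\to\mathcal O/I_S$. The next step of the resolution does not globalize so cheaply, and this is why we study the ideal.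

Let $R=\mathcal O_{\mathbb C^n,0}$ with $n\ge2$ and maximal ideal $\mathfrak m$. Since $\mathrm{Ext}^{j}_R(R,R)=0$ for $j\geq1$, the sequence $0\to\mathfrak m\to R\to\mathbb C\to0$ gives
\begin{equation}\label{eq:koszul}
\delta\colon\mathrm{Ext}^{n-1}_R(\mathfrak m,R)\xrightarrow{\ \cong\ }\mathrm{Ext}^n_R(\mathbb C,R)\cong\mathbb C .
\end{equation}
The Koszul resolution $0\to R\to R^n\to\dots\to R^n\to\mathfrak m\to0$ computes the left side as $\mathrm{Hom}(R,R)/\mathfrak m$, so the Yoneda class of this sequence is a generator. We ask which epimorphisms $\pi\colon B\to\mathfrak m$ from finitely generated modules kill it.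

Write $M^*=\mathrm{Hom}_R(M,R)$. To $\pi$ we attach the kernel $T$ and the cokernel $Q$ of the canonical map $B\to B^{**}$, and the bidual $\lambda\colon B^{**}\to R^{**}=R$ of the composite $B\to\mathfrak m\subset R$. By naturality, $B\to B^{**}\xrightarrow{\lambda}R$ is that composite.

\begin{example}\label{ex:three}
Let $n=3$ with coordinates $x,y,z$. Here are three modules $B$ of projective dimension at most one with epimorphisms onto $\mathfrak m$. In each case $\mathrm{Ext}^2_R(B,R)=0$, so the class is killed.
\begin{enumerate}
\item[(1)] \emph{A free cover.} Let $B=R^3$, $e_1,e_2,e_3\mapsto x,y,z$. Then $T=Q=0$, and $\lambda$ has image $\mathfrak m$: it is not surjective.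
\item[(2)] \emph{Two lines.} Let $B=I_1\oplus I_2$ with $I_1=(x,y)$, $I_2=(y,z)$, mapping onto $I_1+I_2=\mathfrak m$. Each $I_\nu$ has a Koszul resolution $0\to R\to R^2\to I_\nu\to0$. Since $\mathrm{Ext}^j_R(R/I_\nu,R)=0$ for $j\le1$, we get $I_\nu^*=R$. So $B^{**}=R^2$, the map $\lambda$ is the sum, which is surjective, $T=0$, and $Q=R/I_1\oplus R/I_2$ is supported on two lines.
\item[(3)] \emph{A plane.} The kernel of $R^3\to\mathfrak m$ is generated by $r_{12}=ye_1-xe_2$, $r_{13}=ze_1-xe_3$, $r_{23}=ze_2-ye_3$, and the relations among these are generated by $zr_{12}-yr_{13}+xr_{23}=0$. Let $B=R^3/\langle r_{13},r_{23}\rangle$. The elements $r_{13},r_{23}$ are linearly independent, so $\operatorname{pd}B\le1$. The kernel of $B\to\mathfrak m$ is generated by $r_{12}$ and is isomorphic to $R/(z)$. As $(R/(z))^*=0$ we get $B^*=\mathfrak m^*=R$. So $\lambda\colon B^{**}\to R$ is an isomorphism, $Q=\mathbb C$, and $T=R/(z)$ is supported on a plane.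
\end{enumerate}
\end{example}

Each module shows exactly one of three features: $\lambda$ is not surjective, $Q$ has support of positive dimension, $T$ has support of positive dimension. The next lemma says that an epimorphism with none of the three features cannot kill the class; the example shows that none of its hypotheses can be dropped.

\begin{lemma}\label{lem:local}
Let $n\ge2$ and let $\pi\colon B\to\mathfrak m$ be an epimorphism of finitely generated $R$-modules. Assume that $T$ and $Q$ have finite length and that $\lambda\colon B^{**}\to R$ is surjective. Then $\pi^*\colon\mathrm{Ext}^{n-1}_R(\mathfrak m,R)\to\mathrm{Ext}^{n-1}_R(B,R)$ is injective.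
\end{lemma}

\begin{proof}
Put $E=B^{**}$ and $B'=B/T\subset E$, so that $Q=E/B'$ and $\lambda(B')=\mathfrak m$. The map $\lambda$ induces a morphism from $0\to B'\to E\to Q\to0$ to $0\to\mathfrak m\to R\to\mathbb C\to0$, and $\bar\lambda\colon Q\to\mathbb C$ is surjective because $\lambda$ is. The connecting maps form a commutative square
\[
\begin{array}{ccc}
\mathrm{Ext}^{n-1}_R(\mathfrak m,R)&\xrightarrow{\ \delta\ }&\mathrm{Ext}^n_R(\mathbb C,R)\\
\downarrow&&\downarrow{\scriptstyle\bar\lambda^*}\\
\mathrm{Ext}^{n-1}_R(B',R)&\longrightarrow&\mathrm{Ext}^n_R(Q,R).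
\end{array}
\]
The map $\delta$ is bijective by \eqref{eq:koszul}. The kernel of $\bar\lambda^*$ is the image of $\mathrm{Ext}^{n-1}_R(\ker\bar\lambda,R)$, which is zero by (T4) because $\ker\bar\lambda\subset Q$ has finite length. Hence the left vertical map is injective. The kernel of $\mathrm{Ext}^{n-1}_R(B',R)\to\mathrm{Ext}^{n-1}_R(B,R)$ is the image of $\mathrm{Ext}^{n-2}_R(T,R)$, which is zero for the same reason. The map $\pi^*$ is the composite of these two injections.
\end{proof}

\section{Coherent sheaves near a puncture}\label{sec:punctured}

Suppose that a coherent sheaf $B$ on $\mathbb C^n\setminus\{0\}$ maps onto $I_S$ and kills the Koszul class at infinitely many points of $S$ near $0$. By Lemma~\ref{lem:local}, at each such point either a positive-dimensional analytic set attached to $B$ passes through the point, or $\lambda$ fails to be surjective. The sheaf $B$ itself need not extend across $0$, but the objects that control the three features do. Let $U\subset\mathbb C^n$ be an open neighborhood of $0$, let $U^*=U\setminus\{0\}$ and let $j\colon U^*\to U$ be the inclusion. We use three extension theorems.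

\begin{enumerate}
\item[(E1)] \emph{Hartogs.} If $n\ge2$, then $j_*\mathcal O_{U^*}=\mathcal O_U$.
\item[(E2)] \emph{Remmert--Stein.} An analytic subset of $U^*$ of pure dimension $d>0$ has analytic closure in $U$.
\item[(E3)] \emph{Trautmann, Siu, Frisch--Guenot} (see \cite{siu-ext,fg}). A coherent sheaf $E$ is \emph{reflexive} if $E\to E^{**}$ is an isomorphism, where $E^*=\mathcal Hom(E,\mathcal O)$; on a manifold the dual of a coherent sheaf is reflexive. A reflexive sheaf on the complement of an analytic subset of codimension $\ge3$ of a manifold has coherent direct image. In particular $j_*E$ is coherent if $E$ is reflexive on $U^*$ and $n\ge3$.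
\end{enumerate}

By (E2) the analytic sets attached to $B$ lie in a hypersurface germ at $0$. To exclude them, the sequence must leave every such germ. This is the purpose of the primes.

\begin{lemma}\label{lem:dense}
If $f\ne0$ is a holomorphic germ at $0\in\mathbb C^n$, then $f(s_k)\ne0$ for all $k\gg0$.
\end{lemma}

\begin{proof}
Write $f=\sum_ma_mz^m$ and $N(m)=\prod_ip_i^{m_i}$, so that the monomial $z^m$ takes the value $N(m)^{-k}$ at $s_k$. By unique factorization, $m\mapsto N(m)$ is injective: different monomials decay at different rates along the sequence. Choose $k_0$ such that the series converges absolutely at $s_{k_0}$, that is, $\sum_m|a_m|N(m)^{-k_0}<\infty$. Let $m_0$ be the index with $a_{m_0}\ne0$ and $N(m_0)$ minimal. For $k\ge k_0$,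
\[
N(m_0)^kf(s_k)=a_{m_0}+\sum_{N(m)>N(m_0)}a_m\Bigl(\frac{N(m_0)}{N(m)}\Bigr)^k .
\]
Each term of the sum tends to $0$ and is bounded by the summable term $|a_m|(N(m_0)/N(m))^{k_0}$. By dominated convergence the left side tends to $a_{m_0}\ne0$.
\end{proof}

\begin{proposition}\label{prop:punctured}
Let $n\ge3$, and let $S$ be a closed discrete subset of $U^*$ that contains $s_k$ for all large $k$. Let $\pi\colon B\to I_S$ be an epimorphism of coherent sheaves on $U^*$. Then for all $k\gg0$ the map
\[
\pi^*\colon\mathrm{Ext}^{n-1}_{\mathcal O_{s_k}}(\mathfrak m_{s_k},\mathcal O_{s_k})\to\mathrm{Ext}^{n-1}_{\mathcal O_{s_k}}(B_{s_k},\mathcal O_{s_k})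
\]
is injective.
\end{proposition}

\begin{proof}
Let $E=B^{**}$, let $T$ and $Q$ be the kernel and cokernel of $B\to E$, and let $\lambda\colon E\to\mathcal O$ be the bidual of $B\to I_S\subset\mathcal O$. By (T1) the stalks at $s\in S$ are the objects of Section~\ref{sec:local} for $\pi_s\colon B_s\to\mathfrak m_s$. We verify the hypotheses of Lemma~\ref{lem:local} at $s_k$ for $k\gg0$.

\emph{Step 1: $T_{s_k}$ and $Q_{s_k}$ have finite length.} Where $B$ is locally free, $T$ and $Q$ vanish. So by (T5) the analytic set $W=\operatorname{supp}T\cup\operatorname{supp}Q\subset U^*$ is nowhere dense. For $1\le d\le n-1$ let $W_d$ be the union of the $d$-dimensional irreducible components of $W$; it is analytic by local finiteness. By (E2) its closure in $U$ is analytic, and it is nowhere dense, so some germ $f_d\ne0$ at $0$ vanishes on $W_d$ near $0$. By Lemma~\ref{lem:dense}, $s_k\notin W_1\cup\dots\cup W_{n-1}$ for $k\gg0$. Such a point is either outside $W$ or isolated in $W$, and (T1) gives the claim.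

\emph{Step 2: $\lambda_{s_k}$ is surjective.} The sheaf $E$ is reflexive, so $j_*E$ is coherent by (E3). By (E1), $\lambda$ extends to $j_*\lambda\colon j_*E\to j_*\mathcal O_{U^*}=\mathcal O_U$. The image $J$ is a coherent ideal of $\mathcal O_U$, and $J|_{U^*}=\lambda(E)\supset\pi(B)=I_S$. Hence the zero set $V(J)=\operatorname{supp}(\mathcal O_U/J)$ is contained in the countable set $S\cup\{0\}$. A countable analytic subset of $U$ has dimension $\le0$, so it is closed and discrete in $U$, and some neighborhood of $0$ meets it at most in $0$. As $s_k\to0$, we get $s_k\notin V(J)$ for $k\gg0$, that is, $\lambda(E_{s_k})=\mathcal O_{s_k}$.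
\end{proof}

Step 1 uses the arithmetic of the sequence; Step 2 uses only $s_k\to0$, and it is the one place where $n\ge3$ enters. Remarks~\ref{rem:two} and~\ref{rem:plane} show what happens without these hypotheses.

\section{The counterexamples}\label{sec:counter}

It remains to produce a global class with nonzero germs. The obstruction to prescribing the germs lies in $H^n(X,\mathcal O)$. The following statement covers all our examples at once.

\begin{proposition}\label{prop:criterion}
Let $X$ be a complex manifold of dimension $n\ge3$ with $H^n(X,\mathcal O)=0$, and let $\Sigma\subset X$ be closed and discrete. Let $U\subset\mathbb C^n$ be an open neighborhood of $0$ and let $q\colon U^*\to X$ be a local biholomorphism with $q(s_k)\in\Sigma$ for all large $k$. Then some $\xi\in\mathrm{Ext}^{n-1}(I_\Sigma,\mathcal O)$ is not in the image of $\varphi^{n-1}$, and $\Phi_X$ is neither full nor essentially surjective.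
\end{proposition}

\begin{proof}
Put $\mathcal O_\Sigma=\mathcal O/I_\Sigma$. By (T1) and (T4), $\mathcal Ext^q(\mathcal O_\Sigma,\mathcal O)=0$ in all degrees other than $n$, and $\mathcal Ext^n(\mathcal O_\Sigma,\mathcal O)$ is a skyscraper with stalk $\mathbb C$ at each point of $\Sigma$. By (T2) and (T6), taking germs gives an isomorphism
\[
\mathrm{Ext}^n(\mathcal O_\Sigma,\mathcal O)\cong\prod_{\sigma\in\Sigma}\mathrm{Ext}^n_{\mathcal O_\sigma}(\mathbb C,\mathcal O_\sigma)\cong\prod_{\sigma\in\Sigma}\mathbb C .
\]
In the exact sequence
\begin{equation}\label{eq:global}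
H^{n-1}(X,\mathcal O)\to\mathrm{Ext}^{n-1}(I_\Sigma,\mathcal O)\xrightarrow{\ \delta\ }\mathrm{Ext}^n(\mathcal O_\Sigma,\mathcal O)\to H^n(X,\mathcal O)=0
\end{equation}
the map $\delta$ is onto. Choose $\xi$ such that all components of $\delta\xi$ are nonzero. Then $\delta(\xi_\sigma)=(\delta\xi)_\sigma\neq0$, so $\xi_\sigma\ne0$ for every $\sigma\in\Sigma$.

Suppose $\xi$ is in the image of $\varphi^{n-1}$. By Lemma~\ref{lem:efface}(a) there is an epimorphism $\pi\colon B\to I_\Sigma$ in $\mathrm{Coh}(X)$ with $\pi^*\xi=0$, hence $\pi_\sigma^*\xi_\sigma=0$ for all $\sigma\in\Sigma$. Since $q$ is a local biholomorphism, $S=q^{-1}(\Sigma)$ is closed and discrete in $U^*$, the map $q^*\pi\colon q^*B\to q^*I_\Sigma=I_S$ is an epimorphism of coherent sheaves, and its stalk at $s\in S$ is identified with $\pi_{q(s)}$. By Proposition~\ref{prop:punctured}, $\pi_\sigma^*$ is injective on $\mathrm{Ext}^{n-1}_{\mathcal O_\sigma}(\mathfrak m_\sigma,\mathcal O_\sigma)$ for $\sigma=q(s_k)$, $k\gg0$. This contradicts $\xi_\sigma\ne0$. The last claim is Lemma~\ref{lem:efface}(c) with $i=n-1\ge2$.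
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:punctured}]
The set $S$ is closed and discrete in $X=\mathbb C^n\setminus\{0\}$, since its only accumulation point in $\mathbb C^n$ is $0$. The $n$ open sets $\{z_i\ne0\}$ cover $X$, and their intersections are products of copies of $\mathbb C$ and $\mathbb C^*$, hence Stein. A cover by $n$ sets has no nonzero alternating \v Cech $n$-cochains, so $H^n(X,\mathcal O)=0$ by (T3). Apply Proposition~\ref{prop:criterion} with $U=\mathbb C^n$, $q=\mathrm{id}$, $\Sigma=S$.
\end{proof}

For $n=3$ the object $K$ outside the essential image has two cohomology sheaves, $H^{-1}(K)=\mathcal O$ and $H^0(K)=I_S$. On a small ball $V$ around $s\in S$, (T2) and (T3) give $\mathrm{Ext}^2(I_S|_V,\mathcal O_V)\cong\mathbb C$, so $K|_V$ is isomorphic to the middle part $\mathcal O_V^3\to\mathcal O_V^3$ of the Koszul complex of $s$. On a ball disjoint from $S$ it is $\mathcal O\oplus\mathcal O[1]$. These local complexes of free sheaves are not the restrictions, up to quasi-isomorphism, of one bounded complex of coherent sheaves representing $K$.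

For the other examples we need the vanishing of top cohomology in a more general form, which will also be used in Section~\ref{sec:surfaces}.

\begin{enumerate}
\item[(V)] (Malgrange; Siu \cite{siu-coh}.) If $X$ is a connected noncompact complex manifold of dimension $n$, then $H^n(X,A)=0$ for every coherent sheaf $A$ on $X$.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(1) Choose a chart centered at $y$, which identifies a neighborhood of $y$ with an open neighborhood $U$ of $0\in\mathbb C^n$, and let $q\colon U^*\to X$ be the resulting open embedding. Take $k_0$ with $s_k\in U$ for $k\ge k_0$ and put $\Sigma=\{q(s_k):k\ge k_0\}$. The set $\Sigma\cup\{y\}$ is compact with $y$ as its only accumulation point, so $\Sigma$ is closed and discrete in $X$. The manifold $X$ is connected, because a point does not disconnect a connected manifold of real dimension $\geq2$, and noncompact, because $\Sigma$ is infinite, closed and discrete. So $H^n(X,\mathcal O)=0$ by (V), and Proposition~\ref{prop:criterion} applies.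

(2) For $z\neq0$ we have $|z|/p_n\le|gz|\le|z|/2$. Hence $|g^kz|\le2^{-k}|z|$ for $k\geq0$, so the group $\langle g\rangle$ acts freely and properly discontinuously, and the quotient map $q\colon\mathbb C^n\setminus\{0\}\to X$ is a local biholomorphism onto a manifold. If $k$ is the least integer with $|g^kz|\le1$, then $|g^kz|>1/p_n$; so the compact shell $1/p_n\le|z|\le1$ maps onto $X$, and $X$ is compact. Let $x=q(1,\dots,1)$ and $\Sigma=\{x\}$. Since $s_k=g^k(1,\dots,1)$, we have $q(s_k)=x$ for all $k$.

By Serre duality $H^n(X,\mathcal O)^*\cong H^0(X,\omega_X)$, where $\omega_X$ is the sheaf of holomorphic $n$-forms. A section of $\omega_X$ pulls back to a $g$-invariant form $f\,dz_1\wedge\dots\wedge dz_n$ on $\mathbb C^n\setminus\{0\}$. By (E1), $f=\sum_ma_mz^m$ is entire, and invariance reads $f(gz)\prod_ip_i^{-1}=f(z)$, that is, $a_m\prod_ip_i^{-m_i-1}=a_m$ for all $m$. The product is less than $1$, so $f=0$ and $H^n(X,\mathcal O)=0$. Apply Proposition~\ref{prop:criterion} with $U=\mathbb C^n$.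
\end{proof}

In the Hopf manifold the whole sequence is folded into one point $x$, and the class lives on the ideal of that point. No irreducible analytic set $W\subset X$ with $0<\dim W<n$ passes through $x$: its preimage would contain every $s_k$, against (E2) and Lemma~\ref{lem:dense}.

\begin{remark}[the case $n=2$]\label{rem:two}
Let $X=\mathbb C^2\setminus\{0\}$ and $S=\{(2^{-k},3^{-k}):k\geq1\}$. The construction above still gives $\xi\in\mathrm{Ext}^1(I_S,\mathcal O)$ with nonzero germs on $S$. Now $\xi$ is the class of an extension $0\to\mathcal O\to B\xrightarrow{\pi}I_S\to0$ with $B$ coherent, and $\pi^*\xi=0$. At $s\in S$ the extension is, up to a scalar, the Koszul sequence $0\to R\to R^2\to\mathfrak m\to0$, and off $S$ it splits locally. So $B$ is locally free of rank two, and $\lambda(B^{**})=I_S$. The conclusion of Step~2 in Proposition~\ref{prop:punctured} fails, which shows that $j_*B$ is not coherent.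
\end{remark}

\begin{remark}[a sequence in a plane]\label{rem:plane}
Let $X=\mathbb C^3\setminus\{0\}$ and let $\Sigma$ be a sequence tending to $0$ inside $H=\{z_3=0\}\cong\mathbb C^2\setminus\{0\}$. Then there is an effaceable class with nonzero germs on $\Sigma$, a global form of Example~\ref{ex:three}(3). Take $\xi$ as in the proof of Proposition~\ref{prop:criterion}. Since $z_3$ kills $\mathcal O_\Sigma$, we have $\delta(z_3\xi)=0$, so $z_3\xi$ is the image of some $h\in H^2(X,\mathcal O)$ in \eqref{eq:global}. From $0\to\mathcal O\xrightarrow{z_3}\mathcal O\to\mathcal O_H\to0$ and $H^2(H,\mathcal O_H)=0$ we get $h=z_3h'$. Subtracting the image of $h'$ from $\xi$ gives a class $\xi'$ with $\delta\xi'=\delta\xi$ and $z_3\xi'=0$. Then $\xi'$ factors as $I_\Sigma\to\mathcal O_H[1]\to\mathcal O[2]$. Both factors have degree one and $\varphi^1$ is bijective, so $\xi'$ is in the image of $\varphi^2$.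
\end{remark}

\section{Curves and surfaces}\label{sec:surfaces}

We prove Theorem~\ref{thm:surfaces} by checking the hypothesis of Lemma~\ref{lem:efface}(b). That hypothesis can be checked on each component: a coherent sheaf or an epimorphism on $X$ is a family indexed by the components, and $\mathrm{Ext}^i(F,G)$ is the product of the groups of the components, as one sees from an injective resolution of $G$. So let $X$ be connected of dimension $n\le2$.

\subsection{Cohomological dimension}

A coherent sheaf $A$ with support $Z$ is a coherent sheaf on the complex space $\hat Z=(Z,\mathcal O/\mathrm{Ann}\,A)$, with the same cohomology. We use the following fact.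

\begin{enumerate}
\item[(S)] A complex space of dimension $\le1$ with no compact irreducible component of dimension one is Stein. (Steinness may be checked on the normalization of the reduction, where this is the theorem of Behnke--Stein that noncompact connected Riemann surfaces are Stein.)
\end{enumerate}

\begin{lemma}\label{lem:dim}
Let $A,A',F,G$ be coherent sheaves on $X$.
\begin{enumerate}
\item[(a)] $H^p(X,A)=0$ for $p>\dim\operatorname{supp}A$.
\item[(b)] If $A'$ and $A$ have supports of dimension $\le1$ and $\sigma\colon A'\to A$ has a cokernel with discrete support, then $H^1(X,A')\to H^1(X,A)$ is surjective.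
\item[(c)] $\mathrm{Ext}^i(F,G)=0$ for $i>n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Z=\operatorname{supp}A$ and $d=\dim Z$. For $d=0$ use (T6). Let $d=1$. On each compact one-dimensional component $Z_i$ of $Z$ choose a smooth point $\sigma_i$ of $Z$ and an open disc $V_i\subset Z$ around it that meets no other component. The set $\Sigma=\{\sigma_i\}$ is closed and discrete by local finiteness, and the $V_i$ are disjoint. The open subspaces $Z\setminus\Sigma$, $\bigsqcup V_i$ and $\bigsqcup(V_i\setminus\{\sigma_i\})$ of $\hat Z$ have no compact one-dimensional component, so they are Stein by (S). The Mayer--Vietoris sequence gives $H^p(Z,A)=0$ for $p\ge2$. Let $d=n=2$. The sheaf $\mathcal E$ of smooth functions is flat over $\mathcal O$ (Malgrange), so the Dolbeault complex $0\to\mathcal O\to\mathcal E^{0,0}\to\mathcal E^{0,1}\to\mathcal E^{0,2}\to0$ is a bounded exact complex of flat modules. It stays exact after tensoring with $A$ and gives a fine resolution of $A$ of length two.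

(b) The cokernel of $H^1(A')\to H^1(\operatorname{im}\sigma)$ embeds in $H^2(\ker\sigma)=0$, and the cokernel of $H^1(\operatorname{im}\sigma)\to H^1(A)$ embeds in $H^1(\operatorname{coker}\sigma)=0$, both by (a).

(c) By (T5) and (a), $H^p(X,\mathcal Ext^q(F,G))=0$ for $p>n-q$. Use (T2).
\end{proof}

For $n\le1$ the hypothesis of Lemma~\ref{lem:efface}(b) holds because all groups in question vanish. From now on $n=2$, and we must efface the classes in $\mathrm{Ext}^2(F,G)$.

\subsection{The method}

The only coherent sheaves that can be built on an arbitrary surface are modifications of given ones at discrete sets of points. Such a modification $F_1\subset F$ is not onto, but two of them at disjoint sets of points give an epimorphism $F_1\oplus F_2\to F$.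

\begin{example}\label{ex:curve}
Let $C\subset X$ be a smooth compact connected curve with normal bundle $N=\mathcal O_C(C)$, and let $L$ be a line bundle on $C$, viewed as a sheaf on $X$. The resolution $0\to\mathcal O(-C)\to\mathcal O\to\mathcal O_C\to0$ shows that $\mathcal Ext^1(L,\mathcal O)\cong L^{-1}\otimes N$ is the only nonzero Ext sheaf. So $\mathrm{Ext}^2(L,\mathcal O)\cong H^1(C,L^{-1}\otimes N)$. For points $s\neq s'$ of $C$ and $k\gg0$, the groups $\mathrm{Ext}^2(L(-ks),\mathcal O)\cong H^1(C,L^{-1}\otimes N(ks))$ and its analogue for $s'$ vanish, and $L(-ks)\oplus L(-ks')\to L$ is an epimorphism that effaces every class.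
\end{example}

The method fails for a skyscraper $F=\mathbb C$ at a point $x$: then $\mathrm{Ext}^2(F,\mathcal O)=\mathbb C$, and $F_1+F_2=F$ forces $F_1=F$ or $F_2=F$. This leads to a definition.

\begin{definition}
A coherent sheaf $F$ has \emph{positive depth} if no stalk $F_x$ contains a nonzero submodule of finite length.
\end{definition}

Coherent subsheaves of such a sheaf have positive depth. A nonzero stalk $F_x$ contains a nonzero submodule of finite length if and only if its depth is $0$, which by (T4) means $\operatorname{pd}F_x=2$, or equivalently $\mathrm{Ext}^2_{\mathcal O_x}(F_x,\mathcal O_x)\neq0$. In particular $\mathcal Ext^2(F,G)=0$ for all $G$ if $F$ has positive depth: the classes in $\mathrm{Ext}^2(F,G)$ then have zero germs, in contrast with Section~\ref{sec:counter}. The proof has two parts.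

\begin{lemma}\label{lem:depth}
Every coherent sheaf $F$ on $X$ is a quotient of a coherent sheaf $\widetilde F$ of positive depth.
\end{lemma}

\begin{proposition}\label{prop:two}
Let $F,G$ be coherent with $F$ of positive depth. There are coherent subsheaves $F_1,F_2\subset F$ with $F_1+F_2=F$ such that $\mathrm{Ext}^2(F,G)\to\mathrm{Ext}^2(F_\nu,G)$ is zero for $\nu=1,2$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:surfaces} from these statements]
Given $F$ and $G$, choose $\widetilde F\to F$ as in Lemma~\ref{lem:depth} and $\widetilde F_1,\widetilde F_2\subset\widetilde F$ as in Proposition~\ref{prop:two}. The epimorphism $\widetilde F_1\oplus\widetilde F_2\to\widetilde F\to F$ effaces every class in $\mathrm{Ext}^2(F,G)$. By Lemma~\ref{lem:dim}(c) and Lemma~\ref{lem:efface}(b), $\Phi_X$ is an equivalence.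
\end{proof}

\subsection{Reduction to positive depth}

The idea is to cover a skyscraper quotient $M$ of $F$ that detects all finite-length submodules by a torsion-free sheaf, and to take the fiber product. A free sheaf $\mathcal O^N$ will not do, since the number of generators of the stalks of $M$ may be unbounded on a noncompact surface. An ideal sheaf has rank one and can have arbitrarily many generators at a point.

\begin{proof}[Proof of Lemma~\ref{lem:depth}]
The set $D$ of points where $F_x$ has depth $0$ equals $\operatorname{supp}\mathcal Ext^2(F,\mathcal O)$, which is closed and discrete by (T5). Fix $x\in D$, write $R=\mathcal O_x$, $\mathfrak m=\mathfrak m_x$, and let $T_x\subset F_x$ be the largest submodule of finite length. The chain $\mathfrak m^kF_x\cap T_x$ is stationary and has intersection $0$ by Krull's theorem, so $\mathfrak m^kF_x\cap T_x=0$ for some $k\ge1$. Let $M_x=F_x/\mathfrak m^kF_x$, generated by elements $\mu_0,\dots,\mu_N$. Take coordinates $u,v$ at $x$, put $a=u^k$, $b=v^k$, and let $J_x=(a,b)^N$ with generators $e_i=a^{N-i}b^i$, $0\le i\le N$.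

We claim that $\sum_ir_ia^{N-i}b^i=0$ implies $r_i\in(a,b)$ for all $i$. For $N=0$ the relation says $r_0=0$. For $N\ge1$ it gives $r_Nb^N\in(a)$, so $r_N=ar'$ because $a$ and $b$ are coprime in the factorial ring $R$. Dividing by $a$ gives
\[
\sum_{i<N-1}r_ia^{N-1-i}b^i+(r_{N-1}+br')\,b^{N-1}=0,
\]
and induction shows that $r_0,\dots,r_{N-2}$ and $r_{N-1}+br'$ lie in $(a,b)$. This proves the claim. Since $(a,b)\subset\mathfrak m^k$ kills $M_x$, the rule $e_i\mapsto\mu_i$ defines an epimorphism $\theta_x\colon J_x\to M_x$.

Let $J\subset\mathcal O$ be the ideal with stalk $J_x$ at $x\in D$ and $\mathcal O_x$ elsewhere. It is coherent, because near $x\in D$ it is generated by the monomials $e_i$, whose only common zero is $x$ (for $N=0$ it is the unit ideal). Let $M=\bigoplus_{x\in D}M_x$, let $\theta\colon J\to M$ and $f\mapsto\bar f\colon F\to M$ be the maps given by (T6), and put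
\[
\widetilde F=\ker\bigl(F\oplus J\to M,\ (f,w)\mapsto\bar f-\theta(w)\bigr).
\]
The projection $\widetilde F\to F$ is an epimorphism since $\theta$ is one. Off $D$ we have $\widetilde F=F\oplus\mathcal O$, which has positive depth there. If $x\in D$ and $(f,w)\in\widetilde F_x$ is killed by a power of $\mathfrak m$, then $w=0$ because $R$ is a domain, so $\bar f=0$ and $f\in\mathfrak m^kF_x\cap T_x=0$.
\end{proof}

\subsection{Compact surfaces}

On a compact surface duality turns $\mathrm{Ext}^2$ into a finite-dimensional space of homomorphisms, which finitely many vanishing conditions at points reduce to zero.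

\begin{proof}[Proof of Proposition~\ref{prop:two} for compact $X$]
For coherent $F'$ we have
\begin{equation}\label{eq:duality}
\mathrm{Ext}^2(F',G)^*\cong\mathrm{Hom}(G,F'\otimes\omega_X).
\end{equation}
Indeed, let $P=R\mathcal Hom(F',G)\in D^b_{\mathrm{Coh}}(\mathrm{Sh}(X))$, so that $\mathrm{Ext}^2(F',G)=H^2(X,P)$. Duality on a compact manifold (Serre, Malgrange; Ramis--Ruget--Verdier \cite{rrv}) gives $H^2(X,P)^*\cong\mathrm{Hom}_{D(\mathrm{Sh}(X))}(P,\omega_X)$. Since $F'$ is perfect, its derived dual $F'^\vee=R\mathcal Hom(F',\mathcal O)$ satisfies $P\cong F'^\vee\otimes^LG$ and $R\mathcal Hom(F'^\vee,\omega_X)\cong F'\otimes\omega_X$. Adjunction gives $R\mathcal Hom(P,\omega_X)\cong R\mathcal Hom(G,F'\otimes\omega_X)$, and $H^0(X,-)$ of this is \eqref{eq:duality}.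

The space $H=\mathrm{Hom}(G,F\otimes\omega_X)=H^0(X,\mathcal Hom(G,F\otimes\omega_X))$ is finite-dimensional. Let $H'\subset H$ be a nonzero subspace, let $\Lambda\subset X$ be a finite set and let $0\ne\psi\in H'$. The image of $\psi$ is a nonzero subsheaf of $F\otimes\omega_X$, so it has positive depth, and its support has no isolated point by (T1). Choose $s\notin\Lambda$ in this support. By Krull's theorem $\psi(G_s)\not\subset\mathfrak m_s^k(F\otimes\omega_X)_s$ for some $k$. So the condition that $G_s$ be mapped into $\mathfrak m_s^k(F\otimes\omega_X)_s$ defines a proper subspace of $H'$. Starting from $H'=H$ and repeating with new points, we obtain a finite set $S_1$ and integers $k_s$ such that only $\psi=0$ satisfies all the conditions. These conditions describe the subspace $\mathrm{Hom}(G,F_1\otimes\omega_X)\subset H$ for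
\[
F_1=\ker\Bigl(F\to\bigoplus_{s\in S_1}F_s/\mathfrak m_s^{k_s}F_s\Bigr),
\]
so $\mathrm{Ext}^2(F_1,G)=0$ by \eqref{eq:duality}. Running the construction again with all points chosen outside $S_1$ gives $S_2$ and $F_2$. At every point one of $F_1,F_2$ has stalk $F_x$, so $F_1+F_2=F$.
\end{proof}

\subsection{Noncompact surfaces}

Now $\mathrm{Ext}^2(F,G)$ may be infinite-dimensional, but it comes only from compact curves, and on each of them we can imitate Example~\ref{ex:curve}. A line bundle $\mathcal O(s)$ exists on a curve but not on the surface, so we describe the twist by gluing.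

Let $C\subset X$ be a compact irreducible analytic set of dimension one, $s\in C$, $V$ an open neighborhood of $s$ in $X$ and $t\in\mathcal O(V)$ a function with $C\cap\{t=0\}=\{s\}$. If $M$ is coherent with $\operatorname{supp}M\subset C$, then $t$ acts invertibly on $M|_{V\setminus\{s\}}$. For $k\ge0$ let $M\langle k\rangle$ be the coherent sheaf obtained by gluing $M|_{X\setminus\{s\}}$ and $M|_V$ along $V\setminus\{s\}$, a section $a$ of the first being identified with the section $t^ka$ of the second. There is a morphism $\epsilon\colon M\to M\langle k\rangle$, which is the identity on $X\setminus\{s\}$ and $t^k$ on $V$. The functor $M\mapsto M\langle k\rangle$ is exact.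

\begin{lemma}\label{lem:twist}
$H^1(X,M\langle k\rangle)=0$ for $k\gg0$.
\end{lemma}

\begin{proof}
Let $I$ be the ideal of $C$. By the Nullstellensatz and compactness $I^mM=0$ for some $m$. Filtering $M$ by the $I^jM$ and using exactness of the twist, we may assume $IM=0$. Then $M$ is a coherent sheaf on the reduced curve $C$, and $M\langle k\rangle=M\otimes L^{k}$ for the line bundle $L=\mathcal O_C\langle1\rangle$. Let $\nu\colon\widetilde C\to C$ be the normalization, a finite map from a compact connected Riemann surface that is an isomorphism over the complement of a finite set. The coherent $\nu_*\mathcal O_{\widetilde C}$-module $\mathcal Hom_{\mathcal O_C}(\nu_*\mathcal O_{\widetilde C},M)$ is $\nu_*\widetilde M$ for a coherent sheaf $\widetilde M$ on $\widetilde C$, and evaluation at $1$ is a map $\nu_*\widetilde M\to M$ that is an isomorphism off a finite set. By the projection formula and Lemma~\ref{lem:dim}(b),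
\[
H^1(\widetilde C,\widetilde M\otimes\nu^*L^k)=H^1(C,\nu_*\widetilde M\otimes L^k)\to H^1(C,M\otimes L^k)
\]
is surjective. The section $\epsilon(1)$ of $L$ vanishes exactly at $s$, so $\nu^*L$ has positive degree and is ample. By Serre vanishing the left side is zero for $k\gg0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:two} for noncompact $X$]
\emph{Step 1: reduction to $H^1$ of a sheaf on a curve.} Let $F'$ have positive depth. In the spectral sequence (T2) the terms of total degree two are $H^0(\mathcal Ext^2(F',G))=0$, $H^2(\mathcal Hom(F',G))=0$ by (V), and $H^1(\mathcal Ext^1(F',G))$. The only differential at the last term has target $H^3(\mathcal Hom(F',G))=0$. Hence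
\begin{equation}\label{eq:h1}
\mathrm{Ext}^2(F',G)\cong H^1(X,\mathcal Ext^1(F',G)),
\end{equation}
naturally in $F'$ of positive depth.

\emph{Step 2: only compact curves contribute.} Let $A=\mathcal Ext^1(F,G)$ and $Z=\operatorname{supp}A$, of dimension $\le1$ by (T5). Let $(Z_i)_{i}$ be the compact one-dimensional components of $Z$ and $Z_{\mathrm{nc}}$ the union of the noncompact ones. Let $A_i$ and $A_{\mathrm{nc}}$ be the subsheaves of $A$ of sections with support in $Z_i$ and in $Z_{\mathrm{nc}}$. They are coherent: if $I$ is the ideal of the analytic set in question, the subsheaf is the union of the ascending chain $\mathcal Hom(\mathcal O/I^m,A)\subset A$, and ascending chains of coherent subsheaves are locally stationary. The sum $\bigoplus_iA_i$ is locally finite, hence coherent. Let $\Delta$ be the set of isolated points of $Z$ and of points lying on several components; it is closed and discrete. Near a point of $Z\setminus\Delta$ the set $Z$ coincides with one component, so $\bigoplus_iA_i\oplus A_{\mathrm{nc}}\to A$ is onto off $\Delta$ and induces a surjection on $H^1$ by Lemma~\ref{lem:dim}(b). The one-dimensional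 components of $\operatorname{supp}A_{\mathrm{nc}}$ are components of $Z_{\mathrm{nc}}$, so $H^1(X,A_{\mathrm{nc}})=0$ by (S). Therefore
\begin{equation}\label{eq:compactcurves}
H^1\Bigl(X,\bigoplus_iA_i\Bigr)\to H^1(X,A)\quad\text{is surjective.}
\end{equation}

\emph{Step 3: choice of points.} We want a subsheaf $F_1\subset F$ whose effect on $\mathcal Ext^1(-,G)$ is multiplication by $t^k$ near a point of $Z_i$. The subsheaf $t^kF$ would do locally, but it differs from $F$ along the curve $\{t=0\}$, which need not extend. For a torsion sheaf whose support meets $\{t=0\}$ in one point it differs from $F$ only at that point. So we choose points where $F$ is a sum of a torsion sheaf and a free sheaf, which does not contribute to $\mathcal Ext^1$.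

Let $T=\ker(F\to F^{**})$ be the torsion subsheaf; $\dim\operatorname{supp}T\le1$ by (T5). The quotient $F/T$ is torsion free, so its localization at a prime of height $\le 1$ of $\mathcal O_x$ is a torsion-free module over a field or a discrete valuation ring, hence free. As in (T5), $\mathcal Ext^q(F/T,\mathcal O)$ has discrete support for $q=1,2$, and $F/T$ is locally free off a closed discrete set $\Delta'$. The compact curve $Z_i$ meets $\Delta\cup\Delta'$ in a finite set. Choose $s_i\in Z_i\setminus(\Delta\cup\Delta')$. The $s_i$ are distinct and form a closed discrete set. Choose pairwise disjoint coordinate neighborhoods $V_i$ of $s_i$ that meet no component of $Z$ other than $Z_i$ and on which $F/T$ is free. Then $F|_{V_i}=T\oplus\mathcal O^r$, $A_i|_{V_i}=A|_{V_i}=\mathcal Ext^1(T,G)|_{V_i}$, and $Z_i\cap V_i\subset\operatorname{supp}T$. The germ of $\operatorname{supp}T$ at $s_i$ has finitely many branches. Let $t_i$ be a linear form in coordinates centered at $s_i$ whose zero line is none of them. After shrinking $V_i$,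
\[
\operatorname{supp}T\cap\{t_i=0\}\cap V_i=\{s_i\}.
\]
The kernel and cokernel of $t_i^k\colon T|_{V_i}\to T|_{V_i}$ are then supported at $s_i$ and have finite length. The kernel is zero because $F$ has positive depth. Also $Z_i\cap\{t_i=0\}\cap V_i=\{s_i\}$, so Lemma~\ref{lem:twist} provides $k_i$ with $H^1(X,A_i\langle k_i\rangle)=0$, the twist being formed with $s_i,V_i,t_i$. The locally finite sum $\bigoplus_iA_i\langle k_i\rangle$ is the direct image of a sheaf under the finite map $\bigsqcup_iZ_i\to X$, so
\begin{equation}\label{eq:prod}
H^1\Bigl(X,\bigoplus_iA_i\langle k_i\rangle\Bigr)=\prod_iH^1(Z_i,A_i\langle k_i\rangle)=0 .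
\end{equation}

\emph{Step 4: the subsheaf $F_1$.} Let
\[
F_1=\ker\Bigl(F\to\bigoplus_iT_{s_i}/t_i^{k_i}T_{s_i}\Bigr),
\]
where the map at $s_i$ is $F_{s_i}=T_{s_i}\oplus\mathcal O_{s_i}^r\to T_{s_i}\to T_{s_i}/t_i^{k_i}T_{s_i}$. By (T6), $F_1$ is coherent. It has positive depth, equals $F$ off $\{s_i\}$, and equals $t_i^{k_i}T\oplus\mathcal O^r$ on $V_i$. Let $\iota\colon F_1\to F$ be the inclusion, $A'=\mathcal Ext^1(F_1,G)$, and $\iota^*\colon A\to A'$ the induced map. Fix $i$ and drop it from $s_i,V_i,t_i,k_i$. On $V$ define $u,e\colon t^kT\oplus\mathcal O^r\to T\oplus\mathcal O^r$ by $u(\tau,w)=(t^{-k}\tau,0)$ and $e(\tau,w)=(0,w)$; the map $u$ makes sense because $t^k$ is injective on $T$. Then $\iota=t^ku+e$. The map $e$ factors through a free sheaf, so it induces zero on $\mathcal Ext^1(-,G)$, and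
\[
\iota^*=u^*\circ t^k\colon A|_V\to A'|_V .
\]
Define $\mu_i\colon A_i\langle k\rangle\to A'$ to be $\iota^*$ on $A_i|_{X\setminus\{s\}}$ and $u^*$ on $A_i|_V$. The two definitions agree on $V\setminus\{s\}$, where $a$ is identified with $t^ka$ and $u^*(t^ka)=\iota^*a$. The composite $\mu_i\epsilon$ is $\iota^*$ on $X\setminus\{s\}$ and $u^*t^k=\iota^*$ on $V$. So $\bigoplus_iA_i\to A\xrightarrow{\iota^*}A'$ factors through $\bigoplus_iA_i\langle k_i\rangle$, and by \eqref{eq:prod} it induces zero on $H^1$. By \eqref{eq:compactcurves} the map $H^1(X,A)\to H^1(X,A')$ is zero, and by \eqref{eq:h1} so is $\mathrm{Ext}^2(F,G)\to\mathrm{Ext}^2(F_1,G)$.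

\emph{Step 5: the subsheaf $F_2$.} Carry out Steps 3 and 4 with points $s_i'\in Z_i\setminus(\Delta\cup\Delta'\cup\{s_i\})$. Since $s_i'$ lies on no $Z_j$ with $j\neq i$, the sets $\{s_i\}$ and $\{s_i'\}$ are disjoint. As $F_1=F$ off the first and $F_2=F$ off the second, $F_1+F_2=F$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{fg}
J.~Frisch, J.~Guenot, \emph{Prolongement de faisceaux analytiques coh\'erents}, Invent. Math. 7 (1969).

\bibitem{loose}
\emph{Loose Simplicial Objects}, \texttt{https://github.com/thosgood/thosgood.github.io}.

\bibitem{rrv}
Ramis, Ruget, Verdier, Invent. Math. 13 (1971).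

\bibitem{sga6}
SGA 6.

\bibitem{siu-coh}
Y.-T.~Siu, \emph{Analytic sheaf cohomology groups of dimension $n$ of $n$-dimensional noncompact complex manifolds}, Pacific J. Math. 28 (1969).

\bibitem{siu-ext}
Y.-T.~Siu, \emph{Extending coherent analytic sheaves}, Ann. of Math. 90 (1969).

\bibitem{voisin}
Voisin, 2002.

\end{thebibliography}
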